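\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}
\numberwithin{equation}{section}

\title{Matrix rings over Hopfian and co-Hopfian rings}


\begin{abstract}
We show that neither the Hopfian nor the co-Hopfian property of rings passes to matrix rings. We construct a ring $A$ all of whose unital ring endomorphisms are automorphisms, although for every $n\ge 2$ the ring $M_n(A)$ is isomorphic to a countably infinite power of a nonzero ring, so that $M_n(A)$ is neither Hopfian nor co-Hopfian. The ring $A$ is a product of quaternion rings $S_0,S_1,\dots$ over the integers of an infinite totally real field. There are no homomorphisms between different $S_i$, yet each $S_i$ is the endomorphism ring of a module $P_i$ over $S_0$ with $P_i^n\cong S_0^n$ for all $n\ge2$. We also prove the converse implication, and the positive answer for rings that are determined by their matrix rings, among them commutative and semilocal rings.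
\end{abstract}

\section{The question and the results}

Rings are associative with an identity element different from $0$, and ring homomorphisms preserve the identity. A ring $A$ is \emph{Hopfian} if every surjective ring endomorphism of $A$ is injective, and \emph{co-Hopfian} if every injective ring endomorphism of $A$ is surjective. Thus $A$ is Hopfian exactly when it is not isomorphic to a quotient $A/I$ with $I\ne0$, and co-Hopfian exactly when it is not isomorphic to a proper subring of itself. Finite rings have both properties. If $B$ is any ring and $\mathbb N=\{0,1,2,\dots\}$, then $B^{\mathbb N}$ has neither, because of the two shifts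
\begin{equation}\label{shifts}
(b_0,b_1,b_2,\dots)\mapsto(b_1,b_2,\dots),\qquad
(b_0,b_1,b_2,\dots)\mapsto(b_0,b_0,b_1,b_2,\dots).
\end{equation}
The first is surjective but not injective, the second injective but not surjective.

The following question is asked in \cite{HCO}: \emph{if $A$ is Hopfian (resp.\ co-Hopfian) as a ring, is $M_n(A)$ Hopfian (resp.\ co-Hopfian) as a ring?} In the Hopfian case the two conditions look very much alike. Every two-sided ideal of $M_n(A)$ has the form $M_n(I)$ with $I$ an ideal of $A$, so
\[
\begin{aligned}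
A\text{ is Hopfian} &\iff \bigl(A/I\cong A \ \Rightarrow\ I=0\bigr),\\
M_n(A)\text{ is Hopfian} &\iff \bigl(M_n(A/I)\cong M_n(A)\ \Rightarrow\ I=0\bigr).
\end{aligned}
\]
They agree whenever $M_n$ can be cancelled from the isomorphism $M_n(A/I)\cong M_n(A)$. In general it cannot be cancelled, and our counterexample is built on this.

\begin{theorem}\label{main}
There is a ring $A$ with the following two properties.
\begin{enumerate}
\item[(i)] Every ring endomorphism of $A$ is an automorphism.
\item[(ii)] For every $n\ge2$ there is a ring $B_n$ with $M_n(A)\cong B_n^{\mathbb N}$.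
\end{enumerate}
Hence $A$ is both Hopfian and co-Hopfian, while $M_n(A)$ is neither Hopfian nor co-Hopfian for every $n\ge2$.
\end{theorem}

So both parts of the question have the answer \emph{no}, for every $n\ge2$, and one ring refutes both. In the other direction, the answer is positive wherever the cancellation just described is possible. Say that $A$ has property $(U_n)$ if, for every ring $B$, $M_n(B)\cong M_n(A)$ implies $B\cong A$.

\begin{theorem}\label{positive}
Let $A$ be a ring and $n\ge1$.
\begin{enumerate}
\item[(i)] If $M_n(A)$ is Hopfian (resp.\ co-Hopfian), so is $A$.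
\item[(ii)] If $A$ has $(U_n)$ and is Hopfian (resp.\ co-Hopfian), so is $M_n(A)$.
\item[(iii)] Commutative rings and semilocal rings have $(U_n)$ for all $n$.
\end{enumerate}
\end{theorem}

\paragraph{Plan.} By Theorem~\ref{positive} a counterexample needs rings that are not determined by their matrix rings. We look for a whole sequence of them: domains $S_0,S_1,\dots$ such that $M_n(S_i)\cong M_n(S_0)$ for all $i$ and all $n\ge2$, and which are so rigid that there is no homomorphism $S_i\to S_l$ for $i\ne l$ and every endomorphism of $S_i$ is an automorphism. For $A=\prod_iS_i$ we then have $M_n(A)\cong M_n(S_0)^{\mathbb N}$, and Section~\ref{sec:product} shows that $A$ has no endomorphisms but the obvious ones. Section~\ref{sec:quat} introduces the rings $S_i$ and works out a first pair $S_0,S_1$ for $n=2$ by hand. Section~\ref{sec:field} constructs the field over which all the $S_i$ live at once, Section~\ref{sec:matrix} proves $M_n(S_i)\cong M_n(S_0)$, and Section~\ref{sec:homs} proves rigidity. Section~\ref{sec:cancel} contains the proof of Theorem~\ref{positive}.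

\section{Rings with isomorphic matrix rings}\label{sec:cancel}

\begin{lemma}\label{morita}
Let $A,B$ be rings and $n\ge1$. Then $M_n(B)\cong M_n(A)$ if and only if $B\cong\mathrm{End}_A(P)$ for a right $A$-module $P$ with $P^n\cong A^n$.
\end{lemma}

\begin{proof}
If $P^n\cong A^n$, then $M_n(\mathrm{End}_A(P))\cong\mathrm{End}_A(P^n)\cong\mathrm{End}_A(A^n)=M_n(A)$. Conversely, let $f_{rs}\in M_n(A)=\mathrm{End}_A(A^n)$ be the images of the matrix units $e_{rs}$ under an isomorphism $M_n(B)\to M_n(A)$, and put $P=f_{11}A^n$. Then $A^n=\bigoplus_rf_{rr}A^n$, and $f_{1r}$ maps $f_{rr}A^n$ isomorphically onto $P$ (with inverse $f_{r1}$), so $A^n\cong P^n$. Also $B\cong e_{11}M_n(B)e_{11}\cong f_{11}M_n(A)f_{11}\cong\mathrm{End}_A(P)$.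
\end{proof}

\begin{proof}[Proof of Theorem~\ref{positive}]
(i) An endomorphism of $A$ that is surjective but not injective (resp.\ injective but not surjective), applied to all matrix entries, gives such an endomorphism of $M_n(A)$.

(ii) \emph{Hopfian case.} Let $\varphi$ be a surjective endomorphism of $M_n(A)$, with kernel $M_n(I)$. Then $M_n(A/I)\cong M_n(A)$, so $A/I\cong A$ by $(U_n)$. The composite $A\to A/I\cong A$ is surjective, hence injective, so $I=0$.

\emph{Co-Hopfian case.} Let $\varphi$ be an injective endomorphism of $M_n(A)$. Put $f_{rs}=\varphi(e_{rs})$ and let $B$ be the centralizer of all $f_{rs}$ in $M_n(A)$. We first show that every element of $M_n(A)$ is uniquely of the form $\sum_{r,s}b_{rs}f_{rs}$ with $b_{rs}\in B$. For $y\in M_n(A)$ the elements $b_{rs}=\sum_tf_{tr}\,y\,f_{st}$ lie in $B$, because $f_{uv}b_{rs}=f_{ur}yf_{sv}=b_{rs}f_{uv}$, and $\sum_{r,s}b_{rs}f_{rs}=\sum_{r,s}f_{rr}yf_{ss}=y$. If $\sum_{r,s}c_{rs}f_{rs}=0$ with $c_{rs}\in B$, multiplying by $f_{tr}$ on the left and $f_{st}$ on the right and summing over $t$ gives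 $c_{rs}=0$. So $M_n(A)=\bigoplus Bf_{rs}\cong M_n(B)$, and by $(U_n)$ there is an isomorphism $\psi:B\to A$. Scalar matrices commute with the $e_{rs}$, so $\varphi$ maps the ring $A\cdot1$ of scalar matrices into $B$. The composite $A\xrightarrow{\varphi}B\xrightarrow{\psi}A$ is injective, hence surjective, so $\varphi(A\cdot1)=B$. Therefore $\varphi(M_n(A))=\sum Bf_{rs}=M_n(A)$.

(iii) Let $M_n(B)\cong M_n(A)$ and take $P$ as in Lemma~\ref{morita}; it is finitely generated projective. If $A$ is commutative, $P^n\cong A^n$ shows that $P$ has constant rank $1$. Then $A\to\mathrm{End}_A(P)$ is an isomorphism, since it is one after localization at each prime. So $B\cong A$. If $A$ is semilocal with Jacobson radical $\mathfrak J$, then $A/\mathfrak J$ is semisimple and $(P/P\mathfrak J)^n\cong(A/\mathfrak J)^n$. Comparing multiplicities of simple modules gives $P/P\mathfrak J\cong A/\mathfrak J$. Finitely generated projective modules that are isomorphic modulo $\mathfrak J$ are isomorphic (lift the isomorphism and apply Nakayama's lemma), so $P\cong A$ and $B\cong\mathrm{End}_A(A)=A$.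
\end{proof}

\section{Products of rigid domains}\label{sec:product}

A homomorphism from an infinite product to a domain need not factor through a projection: for a nonprincipal ultrafilter the ultraproduct of domains is a domain, and there every idempotent supported on one factor becomes $0$. Countability of the target excludes this.

\begin{proposition}\label{product}
Let $S_0,S_1,\dots$ be countable domains, with torsion-free additive groups and $1\notin2S_l$ for all $l$. Suppose that there is no ring homomorphism $S_i\to S_l$ for $i\neq l$, and that every ring endomorphism of every $S_l$ is an automorphism. Then every ring endomorphism of $A=\prod_{i\ge0}S_i$ is an automorphism.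
\end{proposition}

\begin{proof}
Let $\mathbf e_i\in A$ be the central idempotent of the $i$-th factor, and let $\varphi:A\to S_l$ be a ring homomorphism. As $S_l$ is a domain, $\varphi(\mathbf e_i)\in\{0,1\}$ for all $i$.

\emph{Suppose that $\varphi(\mathbf e_i)=0$ for all $i$.} Then $\varphi$ kills every element of finite support. For $\varepsilon\in\{0,1\}^{\mathbb N}$ let
\[
y_\varepsilon=\Bigl(\sum_{k\le n}\varepsilon_k2^k\Bigr)_{n\ge0}\in\prod_{n\ge0}\mathbb Z\subseteq A .
\]
For each $m$ the $n$-th coordinate of $y_\varepsilon-\sum_{k\le m}\varepsilon_k2^k\cdot1_A$ is divisible by $2^{m+1}$ for all $n\ge m$. So this element is the sum of an element of $2^{m+1}A$ and one of finite support, and $\varphi(y_\varepsilon)\in\sum_{k\le m}\varepsilon_k2^k+2^{m+1}S_l$. If $\varepsilon$ and $\varepsilon'$ first differ at the index $m$, then $\varphi(y_\varepsilon)-\varphi(y_{\varepsilon'})\in\pm2^m+2^{m+1}S_l$. This set does not contain $0$: otherwise $2^m(\pm1+2t)=0$ for some $t\in S_l$, and $1\in2S_l$ as $S_l$ is torsion-free. So $\varepsilon\mapsto\varphi(y_\varepsilon)$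 is an injection of an uncountable set into the countable set $S_l$, a contradiction.

\emph{So $\varphi(\mathbf e_i)=1$ for some $i$.} Then $\varphi(y)=\varphi(y\mathbf e_i)$ for all $y\in A$, so $\varphi$ factors through the projection $A\to S_i$ and a ring homomorphism $S_i\to S_l$. By hypothesis $i=l$ and this homomorphism is an automorphism.

Now let $\Phi$ be a ring endomorphism of $A$. Applying the above to the $l$-th coordinate of $\Phi$ for each $l$, we get $\alpha_l\in\mathrm{Aut}(S_l)$ with $\Phi(y)_l=\alpha_l(y_l)$ for all $y$. So $\Phi$ is an automorphism.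
\end{proof}

\section{The quaternion rings}\label{sec:quat}

Let $\mathbb H=\mathbb C\oplus\mathbb C j$ be Hamilton's quaternions, with $j^2=-1$ and $jz=\bar zj$ for $z\in\mathbb C$. The bar denotes quaternion conjugation, so that $\bar\jmath=-j$, and $\mathrm{trd}(\alpha)=\alpha+\bar\alpha$, $\mathrm{nr}(\alpha)=\alpha\bar\alpha=|\alpha|^2$.

Let $m$ be a product of two distinct odd primes. Put $\zeta_m=e^{2\pi\sqrt{-1}/m}$, $a=\zeta_m+\zeta_m^{-1}$ and $d=a^2-4=(\zeta_m-\zeta_m^{-1})^2$. A number is \emph{totally positive} (\emph{totally negative}) if all its conjugates are real and positive (negative); a field that is algebraic over $\mathbb Q$ is \emph{totally real} if all its embeddings into $\mathbb C$ have real image.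

\begin{lemma}\label{unit}
The number $d$ is totally negative and a unit in the ring of algebraic integers.
\end{lemma}

\begin{proof}
The conjugates of $d$ are $(\zeta_m^k-\zeta_m^{-k})^2=-4\sin^2(2\pi k/m)<0$ with $\gcd(k,m)=1$. As $m$ is odd, $\zeta_m^2$ is a primitive $m$-th root of unity. As $m$ is not a prime power, the product of all $1-\zeta_m^{k}$ with $1\le k\le m$ and $\gcd(k,m)=1$ is $\Phi_m(1)=1$. So $1-\zeta_m^2$ is a unit, and $d=\zeta_m^{-2}(1-\zeta_m^2)^2$.
\end{proof}

This is the reason for taking two prime factors: for a prime $p$ one has $\Phi_p(1)=p$. That $d$ is a unit will be used in all later sections.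

Let $K\subset\mathbb R$ be a totally real field, algebraic over $\mathbb Q$, with ring of algebraic integers $R$, and suppose $a\in K$. Put
\[
S=R[\zeta]\oplus R[\zeta]\,j\subset\mathbb H,\qquad D=KS=K(\zeta)\oplus K(\zeta)j,\qquad \zeta=\zeta_m .
\]
We have $\zeta^2=a\zeta-1$, $j^2=-1$ and $j\zeta=(a-\zeta)j$, and $\zeta\notin\mathbb R$. So $S$ is a ring, and $1,\zeta,j,\zeta j$ is an $R$-basis of $S$, a $K$-basis of $D$ and an $\mathbb R$-basis of $\mathbb H$. The relations determine the multiplication of the basis elements, and hence define $S$: \emph{if elements $\xi,\eta$ of a $K$-algebra satisfy $\xi^2=a\xi-1$, $\eta^2=-1$, $\eta\xi=(a-\xi)\eta$ and $1,\xi,\eta,\xi\eta$ are linearly independent over $K$, then their $R$-span is a ring isomorphic to $S$.}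

We list the properties that we need.
\begin{itemize}
\item Conjugation preserves $S$ and $D$, since $\bar\zeta=a-\zeta$. On $S$ it fixes exactly $S\cap\mathbb R=R$, on $D$ exactly $D\cap\mathbb R=K$. So $\mathrm{trd}$ and $\mathrm{nr}$ map $D$ to $K$. As $\alpha^{-1}=\bar\alpha/\mathrm{nr}(\alpha)$ for $\alpha\ne0$, $D$ is a division algebra, and $S$ is a domain. The center of $D$ is $K$, because $D$ spans $\mathbb H$ over $\mathbb R$.
\item Every $\alpha\in D$ is a root of $X^2-\mathrm{trd}(\alpha)X+\mathrm{nr}(\alpha)$. If $\alpha\notin K$, this is its minimal polynomial over $K$; so if $\alpha\notin K$ is a root of $X^2-tX+c$ with $t,c\in K$, then $\mathrm{trd}(\alpha)=t$. In particular isomorphisms of $K$-algebras between such $D$ preserve $\mathrm{trd}$.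
\item $S$ is torsion-free and countable, and $1\notin2S$ since $\frac12\notin R$.
\end{itemize}

\begin{lemma}\label{gram}
Let $(b_1,b_2,b_3,b_4)=(1,\zeta,j,\zeta j)$ and $G=(\mathrm{trd}(b_rb_s))$. Then $\det G=-d^2\in R^\times$. Consequently, if $\alpha\in D$ and $\mathrm{trd}(\alpha b_r)\in R$ for all $r$, then $\alpha\in S$.
\end{lemma}

\begin{proof}
The reduced traces of $1,\zeta,j,\zeta j$ are $2,a,0,0$. We have $\mathrm{trd}(\zeta^2)=\mathrm{trd}(a\zeta-1)=a^2-2$. Products of an element of $\{1,\zeta\}$ and an element of $\{j,\zeta j\}$, in either order, lie in $K(\zeta)j$ and have trace $0$. Finally $j^2=-1$, $(\zeta j)^2=\zeta\bar\zeta j^2=-1$, $\zeta j\cdot j=-\zeta$ and $j\cdot\zeta j=-\bar\zeta$ have traces $-2,-2,-a,-a$. So $G$ is block diagonal with blocks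
\[
\begin{pmatrix}2&a\\a&a^2-2\end{pmatrix},\qquad
\begin{pmatrix}-2&-a\\-a&-2\end{pmatrix}
\]
of determinants $d$ and $-d$. If $\alpha=\sum_sc_sb_s$ with $c_s\in K$, then $\mathrm{trd}(\alpha b_r)=\sum_sc_sG_{sr}$. If all these lie in $R$, so do all $c_s$, since $G\in GL_4(R)$.
\end{proof}

\subsection*{The first pair by hand}

Take $m_0=15$ and $m_1=77$, with $a_0,d_0$ and $a_1,d_1$ as above. Let $w=\sqrt{13\,d_0/d_1}$ and $K=\mathbb Q(a_0,a_1,w)$. Since $d_0/d_1$ is a totally positive unit, $K$ is totally real and $w\in R$. Let $S_0,S_1$ be the quaternion rings over $R$ belonging to $m_0$ and $m_1$, and put $B=R[j]\subset S_0$ and $\delta=\zeta_{15}-\bar\zeta_{15}$. Then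
\[
\delta^2=d_0,\qquad \delta\in S_0^\times,\qquad \delta b=\bar b\,\delta\quad(b\in B).
\]
We want a right ideal $P$ of $S_0$ with $P\oplus P\cong S_0^2$ whose endomorphism ring is $S_1$. First, $KS_0$ has to contain a copy of $S_1$, and this is what the number $13=(3-2j)(3+2j)$ is for. Put $\beta=(3+2j)/w$ and $\delta_1=\delta\beta$. Then $\beta\bar\beta=13/w^2=d_1/d_0$, so
\[
\delta_1^2=\delta\beta\delta\beta=\delta^2\bar\beta\beta=d_1,\qquad j\delta_1=-\delta_1j,
\]
and $\xi=(a_1+\delta_1)/2$ is a root of $X^2-a_1X+1$, that is, an element of order $77$ in $KS_0$. Next, we need $\xi P\subseteq P$. Up to the denominator $2$, which we ignore for the moment, this means $\delta_1P\subseteq P$. Try $P=\mathfrak pS_0$ with an ideal $\mathfrak p$ of the commutative ring $B$. Since $\delta_1\mathfrak p=\delta\beta\mathfrak p=\bar\beta\bar{\mathfrak p}\delta$ and $\delta S_0=S_0$, it suffices that $\bar\beta\bar{\mathfrak p}=\mathfrak p$. The ideal $\mathfrak p=wB+(3-2j)B$ does it: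
\[
\bar\beta\bar{\mathfrak p}=\tfrac{3-2j}{w}\bigl(wB+(3+2j)B\bigr)=(3-2j)B+\tfrac{13}wB=\mathfrak p,
\qquad\text{as } \tfrac{13}w=w\,\tfrac{d_1}{d_0}.
\]
Finally, why is $P\oplus P$ free? The ideals $\mathfrak p$ and $\bar{\mathfrak p}$ are comaximal:
\[
1=(7+4j)+(-6-4j),\qquad 7+4j=(3-2j)(1+2j)\in\mathfrak p,\quad -6-4j=-2(3+2j)\in\bar{\mathfrak p}.
\]
So addition $\mathfrak p\oplus\bar{\mathfrak p}\to B$ is onto and splits, with kernel isomorphic to $\mathfrak p\cap\bar{\mathfrak p}=\mathfrak p\bar{\mathfrak p}$. The last ideal is generated by $w^2,\ w(3-2j),\ w(3+2j),\ 13$; it lies in $wB$ and contains $4w$ and $13w$, so it equals $wB\cong B$. Hence $\mathfrak p\oplus\bar{\mathfrak p}\cong B^2$. As $S_0$ is free as a left $B$-module, this induces $\mathfrak pS_0\oplus\bar{\mathfrak p}S_0\cong S_0^2$. But over the noncommutative ring $S_0$ the two summands are isomorphic: left multiplication by the unit $\delta$ maps $\mathfrak pS_0$ onto $\bar{\mathfrak p}\delta S_0=\bar{\mathfrak p}S_0$. So $P\oplus P\cong S_0^2$.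

This is the whole mechanism for $n=2$. The proof of Lemma~\ref{endo} deals with the denominator $2$ and gives $\mathrm{End}(P)\cong S_1$, hence $M_2(S_1)\cong M_2(S_0)$. The proof of Lemma~\ref{nohom} gives $S_1\not\cong S_0$, provided that $d_0d_1$ is not a square in $K$.

\section{The field}\label{sec:field}

To treat infinitely many $m_i$ at once we need a field $K$ that contains every $a_i$. Since $a_i$ has degree $\varphi(m_i)/2$ over $\mathbb Q$, where $\varphi$ is Euler's function, and the $m_i$ have to be distinct, the degree of $K$ must be infinite. For each $i\ge1$ the field must also contain a square root $w_i$ as in the example. The danger is that adjoining these makes some $d_kd_l$ a square, in which case $K(\zeta_{m_k})=K(\zeta_{m_l})$ and the proof of rigidity breaks down. By Lemma~\ref{unit} the $d_kd_l$ are units, and the following lemma shows how this protects them.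

\begin{lemma}\label{squares}
Let $F$ be a number field and let $\theta\in F^\times$ have odd valuation at some finite prime of $F$. A unit $u\in O_F^\times$ that is a square in $F(\sqrt\theta)$ is a square in $F$.
\end{lemma}

\begin{proof}
Note that $\theta$ is not a square in $F$. If $u=(p+q\sqrt\theta)^2$ with $p,q\in F$, then $pq=0$, so $u=p^2$ or $u=q^2\theta$. The latter is impossible, as $u$ has valuation $0$ and $q^2\theta$ odd valuation at the given prime.
\end{proof}

\begin{proposition}\label{field}
There are integers $m_0,m_1,\dots$, each a product of two distinct odd primes, and a totally real field $K\subset\mathbb R$, algebraic over $\mathbb Q$, with ring of algebraic integers $R$, such that the following hold for $a_i=\zeta_{m_i}+\zeta_{m_i}^{-1}$ and $d_i=a_i^2-4$.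
\begin{enumerate}
\item[(F1)] $a_i\in K$ for all $i$.
\item[(F2)] $d_kd_l\notin K^{\times2}$ for all $k\ne l$.
\item[(F3)] For each $i\ge1$ there are an odd integer $s_i$ and elements $w_i,f_i\in R$ with
\[
w_i^2d_i=(s_i^2+4)\,d_0\qquad\text{and}\qquad f_i^2\in w_iR^\times .
\]
\end{enumerate}
\end{proposition}

The element $f_i$ is not needed for $n=2$; it enters only in the treatment of odd $n$.

\begin{proof}
We construct totally real number fields $F_0\subset F_1\subset\cdots\subset\mathbb R$ with $a_0,\dots,a_n\in F_n$ and $d_kd_l\notin F_n^{\times2}$ for $0\le k<l\le n$, and take $K=\bigcup F_n$. Let $m_0=15$ and $F_0=\mathbb Q(a_0)$. Let $n\ge1$ and suppose that $F=F_{n-1}$ has been constructed. Put $E=F(\sqrt{d_0},\dots,\sqrt{d_{n-1}})$.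

\emph{Step 1: adjoining $a_n$.} Let $m_n$ be the product of two distinct odd primes that are unramified in $E$, and write $\zeta=\zeta_{m_n}$. The field $\mathbb Q(\zeta)\cap E$ is unramified over $\mathbb Q$ at the primes dividing $m_n$, being contained in $E$, and at all other primes, being contained in $\mathbb Q(\zeta)$. By Minkowski's theorem it equals $\mathbb Q$. As $\mathbb Q(\zeta)/\mathbb Q$ is Galois, $[E(\zeta):E]=[\mathbb Q(\zeta):\mathbb Q(\zeta)\cap E]=\varphi(m_n)$. Now $[E(a_n):E]\le[F(a_n):F]\le[\mathbb Q(a_n):\mathbb Q]=\varphi(m_n)/2$, and $E(\zeta)=E(a_n)(\sqrt{d_n})$ has degree at most $2$ over $E(a_n)$. So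
\[
[E(a_n):E]=[F(a_n):F]=\varphi(m_n)/2\qquad\text{and}\qquad\sqrt{d_n}\notin E(a_n).
\]
Let $F'=F(a_n)$; it is totally real. For $M=E\cap F'$ we have $M(a_n)=F'$, so $[F':M]\ge[E(a_n):E]=[F':F]$, and therefore $M=F$. If $d_kd_l$ with $k<l<n$ were a square in $F'$, then $\sqrt{d_kd_l}\in E\cap F'=F$, against the induction hypothesis. If $d_kd_n$ with $k<n$ were a square in $F'$, then $\sqrt{d_n}\in F'(\sqrt{d_k})\subseteq E(a_n)$, a contradiction. So no $d_kd_l$ with $0\le k<l\le n$ is a square in $F'$.

\emph{Step 2: adjoining $w$.} Choose a prime $p\equiv1\pmod4$ that is unramified in $F'$. As $-1$ is a square modulo $p$, there is an integer $s$ with $p\mid s^2+4$, and $p\nmid2s$. If $p^2\mid s^2+4$, replace $s$ by $s+p$; since $(s+p)^2+4\equiv2sp\pmod{p^2}$, we then have $p\mid s^2+4$ and $p^2\nmid s^2+4$. If $s$ is even, replace it by $s+p^2$. Now $s$ is odd, and $p$ divides $s^2+4$ exactly once. Put $\theta=(s^2+4)d_0/d_n$ and $F''=F'(w)$ with $w\in\mathbb R$, $w^2=\theta$. By Lemma~\ref{unit}, $\theta$ is totally positive, so $F''$ is totally real; $\theta$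 is an algebraic integer, so $w$ is one; and $\theta$ has valuation $1$ at every prime of $F'$ above $p$. By Lemma~\ref{squares} the units $d_kd_l$ $(0\le k<l\le n)$ are nonsquares in $F''$ as well. Let $\mathfrak P$ be a prime of $F''$ above $p$, with ramification index $e\in\{1,2\}$ over $F'$. From $2v_{\mathfrak P}(w)=v_{\mathfrak P}(\theta)=e$ we get $e=2$ and $v_{\mathfrak P}(w)=1$.

\emph{Step 3: adjoining $f$.} We want $f^2$ to be $w$ times a unit. We cannot take $f=\sqrt w$, since $w$ has negative conjugates. Choose an integer $c\ge1$ with $c^2|\tau(w)|>4$ for all embeddings $\tau:F''\to\mathbb R$, and let $f$ be a root of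
\[
X^2+cwX+w,\qquad\text{with discriminant } \Delta=c^2w^2-4w=w(c^2w-4).
\]
Under each $\tau$ the discriminant is positive: this is clear if $\tau(w)<0$, and if $\tau(w)>0$ it holds because $c^2\tau(w)>4$. So $F_n=F''(f)=F''(\sqrt\Delta)$ is totally real. As $p$ is odd, $v_{\mathfrak P}(c^2w-4)=0$ and $v_{\mathfrak P}(\Delta)=1$, so by Lemma~\ref{squares} the $d_kd_l$ remain nonsquares in $F_n$. Moreover $f$ is an algebraic integer and $f^2=-w(1+cf)$. If $f'$ is the other root, then $f+f'=-cw$ and $ff'=w$, so
\[
(1+cf)(1+cf')=1-c^2w+c^2w=1 ,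
\]
and $1+cf$ is a unit. Put $s_n=s$, $w_n=w$, $f_n=f$. This completes the construction; (F2) holds for $K=\bigcup F_n$ because a square root of $d_kd_l$ in $K$ would lie in some $F_n$ with $n\ge k,l$.
\end{proof}

From now on $m_i,K,R,s_i,w_i,f_i$ are as in Proposition~\ref{field}. We write $\zeta_i$ for $\zeta_{m_i}$ and
\[
S_i=R[\zeta_i]\oplus R[\zeta_i]j,\qquad D_i=KS_i .
\]

\section{The matrix rings over the $S_i$}\label{sec:matrix}

By Lemma~\ref{morita} we have to find a right $S_0$-module $P$ with endomorphism ring $S_i$ and $P^n\cong S_0^n$ for all $n\ge2$. It is the right ideal of the example, with $3$ replaced by $s_i$. For even $n$ the relation $P\oplus P\cong S_0^2$ is enough. For odd $n$ we also need $P\oplus S_0\cong S_0^2$, and we get it by writing the ideal $\mathfrak p$ that generates $P$ as the square of an ideal of the same kind, with $f_i$ in place of $w_i$.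

Fix $i\ge1$ and write $S=S_0$, $D=D_0$, $s=s_i$, $w=w_i$, $f=f_i$, $N=s^2+4$. As in the example, let $B=R[j]=R\oplus Rj\subset S$ and $\delta=\zeta_0-\bar\zeta_0=2\zeta_0-a_0$. Then $\delta^2=d_0$ is a unit, so $\delta\in S^\times$. Conjugation restricts to an automorphism of the commutative domain $B$, and $\delta b=\bar b\delta$ for $b\in B$.

Since $j\zeta_0=a_0j-\zeta_0j$, we have $S=B\oplus B\zeta_0$, a free left $B$-module. So for an ideal $\mathfrak b$ of $B$ the map $\mathfrak b\otimes_BS\to\mathfrak bS$ is an isomorphism, and isomorphisms between direct sums of ideals of $B$ induce isomorphisms between the corresponding sums of right ideals $\mathfrak bS$. Furthermore $\delta\mathfrak bS=\bar{\mathfrak b}\delta S=\bar{\mathfrak b}S$, so that, as right $S$-modules,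
\begin{equation}\label{bar}
\mathfrak bS\cong\bar{\mathfrak b}S .
\end{equation}

For $h\in R$, $h\ne0$, with $N\in hR$, let $\mathfrak c_h=hB+(s-2j)B$. By (F3) we have $N=w^2d_i/d_0$ with $d_i/d_0\in R^\times$, and $wR=f^2R$, so $h=w$ and $h=f$ are allowed. Note that $N=(s-2j)(s+2j)$, and that $N$ is an odd integer because $s$ is odd.

\begin{lemma}\label{ideals}
\begin{enumerate}
\item[(i)] $\mathfrak c_h+\bar{\mathfrak c}_h=B$, $\ \mathfrak c_h\bar{\mathfrak c}_h=hB$, and $\mathfrak c_h\oplus\bar{\mathfrak c}_h\cong B\oplus B$.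
\item[(ii)] $\mathfrak c_hS\oplus\mathfrak c_hS\cong S^2$.
\item[(iii)] $\mathfrak c_w=\mathfrak c_f^2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The ideal $\mathfrak c_h+\bar{\mathfrak c}_h$ contains $(s+2j)-(s-2j)=4j$, hence $4$, and it contains the odd integer $N$; so it contains $1$. The ideal $\mathfrak c_h\bar{\mathfrak c}_h$ is generated by $h^2$, $h(s-2j)$, $h(s+2j)$ and $N$, which all lie in $hB$. It contains $4jh$, hence $4h$, and $Nh$; so it contains $h$. Addition $\mathfrak c_h\oplus\bar{\mathfrak c}_h\to B$ is surjective and splits, with kernel isomorphic to $\mathfrak c_h\cap\bar{\mathfrak c}_h=\mathfrak c_h\bar{\mathfrak c}_h=hB\cong B$ (for comaximal ideals intersection and product agree).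

(ii) By \eqref{bar} and (i), $\mathfrak c_hS\oplus\mathfrak c_hS\cong\mathfrak c_hS\oplus\bar{\mathfrak c}_hS\cong S^2$.

(iii) The ideal $\mathfrak c_f^2$ is generated by $f^2$, $f(s-2j)$ and $(s-2j)^2$. As $f^2B=wB$, it lies in $\mathfrak c_w$ and contains $w$. It contains $N$, since $N\in wR$, so it contains $(s-2j)(s+2j)-(s-2j)^2=4j(s-2j)$, hence $4(s-2j)$, and also $N(s-2j)$. As $N$ is odd, it contains $s-2j$.
\end{proof}

Let $\mathfrak p=\mathfrak c_w$ and $P=\mathfrak pS=wS+(s-2j)S$.

\begin{lemma}\label{free}
$P^n\cong S^n$ for all $n\ge2$.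
\end{lemma}

\begin{proof}
Lemma~\ref{ideals}(ii) with $h=w$ gives $P\oplus P\cong S^2$, hence the claim for even $n$. For odd $n$ we show that
\[
P\oplus S\cong S^2 .
\]
Let $\mathfrak a=\mathfrak c_f$. Since $\mathfrak a\bar{\mathfrak a}=fB$, the ideal $\mathfrak a$ of the domain $B$ is invertible, hence projective and flat, and $\mathfrak a\otimes_B\mathfrak b\cong\mathfrak a\mathfrak b$ for every ideal $\mathfrak b$. Tensoring $\mathfrak a\oplus\bar{\mathfrak a}\cong B\oplus B$ with $\mathfrak a$ we get $\mathfrak a^2\oplus fB\cong\mathfrak a\oplus\mathfrak a$, that is, $\mathfrak p\oplus B\cong\mathfrak a\oplus\mathfrak a$ by Lemma~\ref{ideals}(iii). Hence $P\oplus S\cong\mathfrak aS\oplus\mathfrak aS\cong S^2$ by Lemma~\ref{ideals}(ii) with $h=f$. Now for $k\ge1$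
\[
P^{2k+1}\cong S^{2k}\oplus P\cong S^{2k-1}\oplus S^2=S^{2k+1}.\qedhere
\]
\end{proof}

\begin{lemma}\label{endo}
$\mathrm{End}_S(P)\cong S_i$.
\end{lemma}

\begin{proof}
\emph{Endomorphisms as elements of $D$.} If $\varphi\in\mathrm{End}_S(P)$, put $\alpha=\varphi(w)w^{-1}\in D$. As $w\in P$ is central, $\varphi(y)w=\varphi(wy)=\varphi(w)y=\alpha yw$ for $y\in P$, so $\varphi(y)=\alpha y$. Thus $\mathrm{End}_S(P)$ is identified with the ring $\Lambda=\{\alpha\in D:\alpha P\subseteq P\}$.

\emph{A copy of $S_i$ in $D$.} Let $\beta=(s+2j)/w$, $\delta_i=\delta\beta$ and $\xi=(a_i+\delta_i)/2$. Then $\beta\bar\beta=N/w^2=d_i/d_0$, so $\delta_i^2=\delta^2\bar\beta\beta=d_i=a_i^2-4$ and $j\delta_i=-\delta_ij$. Hence $\xi^2=a_i\xi-1$ and $j\xi=(a_i-\xi)j$. The elements $1,\delta_i,j,\delta_ij$ are linearly independent over $K$: the first and third span $K(j)$, the others span $\delta\beta K(j)=\delta K(j)=K(j)\delta$, and $D=K(j)\oplus K(j)\delta$. So the $R$-span $S_i'$ of $1,\xi,j,\xi j$ is a ring isomorphic to $S_i$. We show $\Lambda=S_i'$.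

\emph{$S_i'\subseteq\Lambda$.} As $R$ and $j$ preserve $P$, we only have to show $\xi P\subseteq P$. As in the example,
\[
\bar\beta\bar{\mathfrak p}=\tfrac{s-2j}w\bigl(wB+(s+2j)B\bigr)=(s-2j)B+\tfrac NwB=\mathfrak p,\qquad\tfrac Nw=w\,\tfrac{d_i}{d_0},
\]
so $\delta_iP=\delta\beta\mathfrak pS=\bar\beta\bar{\mathfrak p}\,\delta S=\mathfrak pS=P$. Hence $2\xi P\subseteq P$. To remove the factor $2$ we first show that $w\xi\in S$. Since $\delta=2\zeta_0-a_0$,
\[
w\xi=\tfrac12\bigl(wa_i+(2\zeta_0-a_0)(s+2j)\bigr)=\zeta_0(s+2j)-a_0j+\tfrac\rho2,\qquad \rho=wa_i-sa_0 .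
\]
From $w^2(a_i^2-4)=(s^2+4)(a_0^2-4)$ we get
\[
\rho(\rho+2sa_0)=w^2a_i^2-s^2a_0^2=4\,(w^2+a_0^2-s^2-4).
\]
So $Y=\rho/2\in K$ satisfies $Y^2+sa_0Y=w^2+a_0^2-s^2-4\in R$; thus $Y$ is an algebraic integer and lies in $R$, and $w\xi\in S$. Now let $y\in P$. We know $2\xi y\in P\subseteq S$, and $N\xi y=\frac Nw(w\xi)y\in S$. As $N$ is odd, $\xi y\in S$. As $N=(s-2j)(s+2j)\in P$ is central, $N\xi y\in NS\subseteq P$. Together with $2\xi y\in P$ this gives $\xi y\in P$.

\emph{$\Lambda\subseteq S_i'$.} Let $\alpha\in\Lambda$. As $P$ is a finitely generated $R$-module, the Cayley--Hamilton theorem gives a monic $g\in R[X]$ with $g(\alpha)P=0$, so $g(\alpha)=0$ as $D$ is a division ring. Hence $\alpha$ is integral over $R$, and so over $\mathbb Z$. A monic integer polynomial that kills $\alpha$ also kills $\bar\alpha$. Both lie in the commutative field $K(\alpha)$, so $\mathrm{trd}(\alpha)=\alpha+\bar\alpha$ is an algebraic integer in $K$, that is, $\mathrm{trd}(\alpha)\in R$. This holds for every element of $\Lambda$. For each basis element $b$ of $S_i'$ we have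 $\alpha b\in\Lambda$ by the previous part, so $\mathrm{trd}(\alpha b)\in R$. The $K$-algebra isomorphism $D_i\cong D$ that identifies $S_i$ with $S_i'$ preserves reduced traces, so Lemma~\ref{gram} for $S_i$ gives $\alpha\in S_i'$.
\end{proof}

\begin{proposition}\label{matrix}
$M_n(S_i)\cong M_n(S_0)$ for all $i\ge0$ and $n\ge2$.
\end{proposition}

\begin{proof}
For $i=0$ there is nothing to show. For $i\ge1$ combine Lemmas~\ref{free} and~\ref{endo} with Lemma~\ref{morita}.
\end{proof}

\begin{remark}
The hypotheses enter as follows. That $d_0$ is a unit makes $\delta$ a unit of $S$, hence $\mathfrak pS\cong\bar{\mathfrak p}S$. That $s$ is odd makes $\mathfrak p$ and $\bar{\mathfrak p}$ comaximal and removes the denominator $2$ in $\xi$. The relation $w^2d_i=Nd_0$ puts $S_i$ inside $D_0$, and $f$ is used only for $P\oplus S\cong S^2$. Lemma~\ref{nohom} below gives $S_i\not\cong S_0$, so $P$ is not free although $P\oplus S$ and $P\oplus P$ are.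
\end{remark}

\section{Homomorphisms between the $S_i$}\label{sec:homs}

A homomorphism $S_i\to S_l$ puts an element of order $m_i$ into $S_l^\times$ next to $\zeta_l$. Because $K$ is totally real and $D_l$ is definite at every embedding, two such elements generate a finite group, and finite groups of quaternions are well known.

\begin{lemma}\label{nohom}
If $i\neq l$, there is no ring homomorphism $S_i\to S_l$.
\end{lemma}

\begin{proof}
Suppose $\varphi:S_i\to S_l$ is one. Let $g=\varphi(\zeta_i)$ and $h=\zeta_l$. As $\varphi$ fixes $\mathbb Z$, we have $\Phi_{m_i}(g)=0$ in the field $K(g)\subseteq D_l$ of characteristic $0$, so $g$ has order exactly $m_i$. The order of $h$ is $m_l$. The reduced norms of $g$ and $h$ are positive real roots of unity, so they are $1$. Let $\Gamma$ be the subgroup of $S_l^\times$ generated by $g$ and $h$; all its elements have reduced norm $1$.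

\emph{$\Gamma$ is finite.} Choose a number field $F\subset K$ that contains $a_l$ and the coordinates of $g$ in the basis $1,\zeta_l,j,\zeta_lj$. These coordinates lie in $F\cap R=O_F$. The $O_F$-span $\Lambda$ of the basis is a ring; it contains $g$ and $h$, hence $\Gamma$ (as $g$ and $h$ have finite order). For each embedding $\tau:F\to\mathbb R$, $\tau(d_l)<0$ by Lemma~\ref{unit}. The complex number $z_\tau=\frac12\bigl(\tau(a_l)+\sqrt{\tau(d_l)}\bigr)$ satisfies $z_\tau+\bar z_\tau=\tau(a_l)$ and $z_\tau\bar z_\tau=1$, so
\[
\iota_\tau:\Lambda\to\mathbb H,\qquad p+q\zeta_l+rj+t\zeta_lj\ \mapsto\ \tau(p)+\tau(q)z_\tau+\tau(r)j+\tau(t)z_\tau j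
\]
is a ring homomorphism compatible with conjugation, and $|\iota_\tau(\gamma)|^2=\tau(\mathrm{nr}(\gamma))=1$ for $\gamma\in\Gamma$. The image of $O_F$ in $\prod_\tau\mathbb R$ is a lattice, and $1,z_\tau,j,z_\tau j$ is an $\mathbb R$-basis of $\mathbb H$ for each $\tau$. So $(\iota_\tau)_\tau$ maps $\Lambda$ injectively onto a lattice in $\prod_\tau\mathbb H$. The image of $\Gamma$ is contained in this lattice and bounded, so $\Gamma$ is finite.

\emph{$g$ and $h$ commute.} Regard $\Gamma$ as a group of unit quaternions in $\mathbb H\supset D_l$. Conjugation on the purely imaginary quaternions gives a homomorphism from the group of unit quaternions to $SO(3)$ with kernel $\{\pm1\}$. Since $m_l$ is odd, the image of $h$ still has order $m_l\ge15$. The finite subgroups of $SO(3)$ are cyclic, dihedral, or isomorphic to $A_4$, $S_4$ or $A_5$, and in the last three all elements have order at most $5$. So the image of $\Gamma$ is cyclic or dihedral. In the dihedral case the elements outside the cyclic subgroup of index $2$ have order $2$. As $g$ and $h$ have odd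 order, their images lie in a cyclic group $C$ in either case. The preimage of $C$ in the unit quaternions is an extension of a cyclic group by the central subgroup $\{\pm1\}$, hence abelian.

\emph{Conclusion.} The centralizer of $h=\zeta_l$ in $\mathbb H$ is $\mathbb C$, so $g\in D_l\cap\mathbb C=K(\zeta_l)$. Hence $K(\zeta_l)$ contains a complex number of order $m_i$, so it contains $\zeta_i$, and
\[
K(\sqrt{d_i})=K(\zeta_i)\subseteq K(\zeta_l)=K(\sqrt{d_l}).
\]
As $K$ is real, both fields have degree $2$ over $K$. So they are equal and $d_id_l\in K^{\times2}$, which contradicts (F2).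
\end{proof}

An endomorphism of $S_i$ need not be $R$-linear, as it may move the elements of $R$. So we first have to show that it preserves $R$.

\begin{lemma}\label{endaut}
Every ring endomorphism $\varphi$ of $S_i$ is an automorphism.
\end{lemma}

\begin{proof}
Write $S=S_i$, $D=D_i$, $\zeta=\zeta_i$, $a=a_i$, $d=d_i$ (so here $S$ need not be $S_0$).

\emph{$\varphi(R)\subseteq R$.} We have $\zeta j-j\zeta=(2\zeta-a)j$ and $\bigl((2\zeta-a)j\bigr)^2=(2\zeta-a)(a-2\zeta)j^2=d$, a unit. So $\varphi(\zeta j-j\zeta)\neq0$, and $\varphi(S)$ is noncommutative. The $K$-span of $\varphi(S)$ is a finite-dimensional subalgebra of the division algebra $D$, hence a division algebra, and $D$ is a vector space over it. So its dimension over $K$ divides $4$. Algebras of dimension $1$ or $2$ over $K$ are commutative, so the span is $D$. Now $\varphi(R)$ commutes with $\varphi(S)$ and with $K$, so it is central in $D$, and $\varphi(R)\subseteq K\cap S=R$. Let $\sigma=\varphi|_R:R\to R$.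

\emph{$\sigma$ is bijective.} Let $0\ne r\in R$. Then $r$ is a root of a monic integer polynomial with constant term $c\neq0$, so $c\in rR$ and $\sigma(c)=c\ne0$; hence $\sigma(r)\ne0$. So $\sigma$ is injective. If $g\in\mathbb Z[X]$ is monic with $g(r)=0$, then $\sigma$ maps the finite set of roots of $g$ in $R$ injectively, hence bijectively, to itself, so $r\in\sigma(R)$.

\emph{$\varphi$ respects traces.} Let $X=\varphi(\zeta)$ and $J=\varphi(j)$. Applying $\varphi$ to $\zeta^2-a\zeta+1=0$, $j^2=-1$ and $(\zeta j)^2=-1$ we get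
\[
X^2-\sigma(a)X+1=0,\qquad J^2=-1,\qquad (XJ)^2=-1 .
\]
By the first step $XJ\ne JX$. So none of $X$, $J$, $XJ$ lies in $K$ (if $XJ\in K$, then $X\in KJ^{-1}$ would commute with $J$), and their reduced traces are $\sigma(a),0,0$. With $(b_1,\dots,b_4)=(1,\zeta,j,\zeta j)$ as in Lemma~\ref{gram} we have shown $\mathrm{trd}(\varphi(b_r))=\sigma(\mathrm{trd}(b_r))$ for all $r$. As $\varphi(c\alpha)=\sigma(c)\varphi(\alpha)$ for $c\in R$, it follows that $\mathrm{trd}(\varphi(\alpha))=\sigma(\mathrm{trd}(\alpha))$ for all $\alpha\in S$.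

\emph{$\varphi$ is bijective.} Write $\varphi(b_r)=\sum_sC_{rs}b_s$ with $C\in M_4(R)$. Since $\mathrm{trd}(\varphi(b_r)\varphi(b_s))=\sigma(\mathrm{trd}(b_rb_s))$, we have $CGC^{T}=\sigma(G)$ for the Gram matrix $G$ of Lemma~\ref{gram}, so $\det(C)^2(-d^2)=\sigma(-d^2)$. Both $d$ and $\sigma(d)$ are units, so $\det C\in R^\times$ and the $\varphi(b_r)$ form an $R$-basis of $S$. As $\varphi(\sum c_rb_r)=\sum\sigma(c_r)\varphi(b_r)$ and $\sigma$ is bijective, $\varphi$ is bijective.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{main}]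
Let $A=\prod_{i\ge0}S_i$. The $S_i$ are countable torsion-free domains with $1\notin2S_i$ (Section~\ref{sec:quat}). By Lemmas~\ref{nohom} and~\ref{endaut} they satisfy the remaining hypotheses of Proposition~\ref{product}, so every ring endomorphism of $A$ is an automorphism. In particular $A$ is Hopfian and co-Hopfian. For $n\ge2$, Proposition~\ref{matrix} gives
\[
M_n(A)\cong\prod_{i\ge0}M_n(S_i)\cong B_n^{\mathbb N},\qquad B_n=M_n(S_0),
\]
and by the shifts \eqref{shifts} this ring is neither Hopfian nor co-Hopfian.
\end{proof}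

\begin{thebibliography}{1}
\bibitem{HCO} \emph{Hopfian and co-Hopfian objects},
\url{http://mat.uab.cat/pubmat/fitxers/download/FileType:pdf/FolderName:v36%281%29/FileName:36192_21.pdf}.
\end{thebibliography}

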